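# Bounded variation on sets of positive $\mathcal H^{1/2}$ measure

## 1. Hölder functions with exponent above one half

**Definition (variation).** For a set $A\subset\mathbb R$ and a function $f$ defined on $A$, the variation of $f$ on $A$ is
$$V(f,A)=\sup\Big\{\sum_{i=1}^{n-1}|f(x_{i+1})-f(x_i)| : x_1<x_2<\dots<x_n,\ x_i\in A\Big\},$$
and $f$ is of bounded variation on $A$ if $V(f,A)<\infty$.

Only points of $A$ are used, so a wild function can have bounded variation on a thin set. The topic of these notes is how large such a set can be, with size measured by Hausdorff measure.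

**Definition (Hausdorff measures).** Let $h:[0,\infty)\to[0,\infty)$ be nondecreasing with $h(0)=\lim_{t\downarrow 0}h(t)=0$; such an $h$ is called a gauge. For $B\subset\mathbb R$ and $\delta>0$ put
$$\mathcal H^h_\delta(B)=\inf\Big\{\sum_i h(\operatorname{diam}U_i): B\subset\bigcup_i U_i,\ \operatorname{diam}U_i\le\delta\Big\},\qquad \mathcal H^h(B)=\sup_{\delta>0}\mathcal H^h_\delta(B),$$
where the covers are countable. For $h(t)=\sqrt t$ we write $\mathcal H^{1/2}$. A set has $\sigma$-finite measure if it is a countable union of sets of finite measure. We write $|\cdot|$ for Lebesgue measure and for length.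

As $\delta$ decreases there are fewer covers, so $\mathcal H^h_\delta(B)$ increases to $\mathcal H^h(B)$. Countable sets have measure $0$, since single points have diameter $0$.

Upper bounds for $\mathcal H^{1/2}$ come from exhibiting covers. Lower bounds come from measures.

**Lemma 1 (mass bound).** Let $B\subset\mathbb R$ be compact, $c>0$, and let $\mu$ be a finite Borel measure on $B$ with $\mu(J)\le c|J|^{1/2}$ for every open interval $J$ with $|J|\le 1$. Then $\mathcal H^{1/2}(B)\ge\mu(B)/c$.

*Proof.* Shrinking $J$ to a point shows that $\mu$ has no atoms. Let $B\subset\bigcup U_i$ with $\operatorname{diam}U_i\le\frac12$, and let $0<\varepsilon\le1$. A set $U_i$ of positive diameter lies in an open interval of length at most $(1+\varepsilon)\operatorname{diam}U_i\le1$. The remaining $U_i$ are empty or single points, and all of them together have $\mu$-measure $0$. Hence $\mu(B)\le c\sqrt{1+\varepsilon}\sum_i(\operatorname{diam}U_i)^{1/2}$. Let $\varepsilon\to0$ and take the infimum over covers: $\mathcal H^{1/2}(B)\ge\mathcal H^{1/2}_{1/2}(B)\ge\mu(B)/c$. $\square$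

Our first example is the middle-half Cantor set
$$C=\Big\{\sum_{k\ge1}3e_k4^{-k}: e_k\in\{0,1\}\Big\}.$$
At level $k$ there are $2^k$ intervals of length $4^{-k}$. Each of them has two children, its first and last closed quarters, separated by a gap of half its length. Covering by level-$k$ intervals gives $\mathcal H^{1/2}(C)\le 2^k\cdot2^{-k}=1$. For a lower bound let $\mu$ be the image of the coin-tossing measure, so each level-$k$ interval has mass $2^{-k}$. Two different level-$k$ intervals are separated by a gap created at some step $i\le k$, of length $\frac12 4^{-(i-1)}=2\cdot4^{-i}\ge2\cdot 4^{-k}$. So an open interval $J$ with $4^{-k-1}<|J|\le4^{-k}$, $k\ge0$, meets at most one level-$k$ interval, and $\mu(J)\le2^{-k}=2\cdot2^{-k-1}<2|J|^{1/2}$. By Lemma 1, $\frac12\le\mathcal H^{1/2}(C)\le1$.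

**Proposition 2.** Let $\beta>\frac12$ and $|f(x)-f(y)|\le K|x-y|^\beta$ on $[0,1]$. Then $V(f,C)\le K/(1-2^{1-2\beta})<\infty$.

*Proof.* Let $x_1<\dots<x_n$ be in $C$. For each $i<n$ let $k(i)$ be the largest $k$ such that $x_i,x_{i+1}$ lie in the same level-$k$ interval. If $k(i)=k$ and $I$ is that interval, then $x_i$ is in the left child of $I$ and $x_{i+1}$ in the right child. Since the sequence increases, each $I$ is crossed in this way by at most one $i$. So at most $2^k$ indices have $k(i)=k$, and each contributes at most $K4^{-k\beta}$. Summing, $\sum_i|f(x_{i+1})-f(x_i)|\le K\sum_{k\ge 0}2^k4^{-k\beta}=K\sum_{k\ge 0} 2^{k(1-2\beta)}$. $\square$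

So for these $f$ one fixed set, of positive and finite $\mathcal H^{1/2}$ measure, always works. What changes for a general $f$?

## 2. The critical exponent and the three variants

At $\beta=\frac12$ the sum in the last proof becomes $\sum_k 2^k2^{-k}$: every scale contributes the same amount. The divergence is real. On $C$ define
$$f\Big(\sum_k3e_k4^{-k}\Big)=\sum_k(-1)^k2^{-k}e_k .$$
If two points of $C$ agree in exactly their first $k$ digits, their distance is at least the gap $\frac12 4^{-k}$, and their values differ by at most $\sum_{i>k}2^{-i}=2^{-k}$. So $|f(x)-f(y)|\le\sqrt2\,|x-y|^{1/2}$ on $C$. Extend $f$ linearly over each gap. In a gap of length $g$ the slope is at most $\sqrt2g^{-1/2}$ in absolute value, which preserves the bound inside the gap. For two general points, insert the gap endpoints between them and add at most three terms, which gives the constant $3\sqrt2$. So $f$ is Hölder with exponent $\frac12$ on $[0,1]$.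

The gap below the word $e_1\dots e_k$ has endpoints with digits $e_1\dots e_k0111\dots$ and $e_1\dots e_k1000\dots$. The difference of the two values is
$$(-1)^{k+1}2^{-k-1}-\sum_{i\ge k+2}(-1)^i2^{-i}=(-1)^{k+1}2^{-k-1}\big(1+\tfrac13\big),$$
of size $\frac23 2^{-k}$. Take all gaps of levels $0,\dots,N-1$. Their closures are disjoint, so listing the endpoints in order makes the two ends of each gap adjacent, and $V(f,C)\ge\sum_{k<N}2^k\cdot\frac232^{-k}=\frac23N$. Hence $V(f,C)=\infty$.

More simply, no infinite set $B\subset[0,1]$ serves all Borel functions. It contains a strictly monotone sequence $b_1,b_2,\dots$, and the indicator function of $\{b_2,b_4,\dots\}$ has infinite variation on $B$. So the set must be built from $f$, and a general Borel $f$ has no modulus of continuity to help.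

One is allowed to know that every Borel $f:\mathbb R\to\mathbb R$ is of bounded variation on some compact set of Hausdorff dimension $1/2$. The question, whose source is given as "The Isomorphism Problem Of", http://homepages.warwick.ac.uk/~masibe/dokt.pdf, concerns the measure at that dimension. Is there a Borel $f:[0,1]\to\mathbb R$ such that every Borel set $B\subset[0,1]$ on which $f$ is of bounded variation satisfies

* (a) $\mathcal H^{1/2}(B)=0$;
* (b) $\mathcal H^{1/2}(B)<\infty$;
* (c) $\mathcal H^{1/2}$ is $\sigma$-finite on $B$?

The answers are: (a) no, (b) yes, (c) yes. They follow from Theorems A and B; Theorem C then describes all gauges.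

**Theorem A.** Let $f:[0,1]\to\mathbb R$ be Lebesgue measurable, $A\subset[0,1)$ compact with $|A|>0$, $f|_A$ continuous, and $f(A)\subset[p,p+\ell]$ with $\ell\ge 0$. For every $\sigma>0$ there are a compact $B\subset A$ and a measure $\mu$ on $B$ with $\mu(J)\le 2\sqrt2\,|J|^{1/2}$ for all open intervals $J$ with $|J|\le1$, and
$$\mu(B)\ge\frac{\sigma|A|}{4(\ell+2\sigma)},\qquad V(f,B)\le 2\sigma\mu(B)\le2\sigma,\qquad \mathcal H^{1/2}(B)\ge\frac{\mu(B)}{2\sqrt2}>0 .$$

*Consequence for (a).* Lusin's theorem says that a Borel $f$ is continuous on some compact $A\subset[0,1)$ with $|A|>0$. Then $f(A)$ is compact, hence bounded, and Theorem A applies. So every Borel $f$ is of bounded variation on a compact set of positive $\mathcal H^{1/2}$ measure, and no $f$ satisfies (a).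

**Theorem B.** There is an explicit bounded Borel $f:[0,1]\to[-1,1]$ such that for every $B\subset[0,1]$ (Borel or not) with $V=V(f,B)<\infty$: for every $k$, the set $B\cap[0,1)$ meets at most $4(1+V)2^k$ of the intervals $[j4^{-k},(j+1)4^{-k})$, and $\mathcal H^{1/2}(B)\le 2(1+V)<\infty$.

This gives (b), and (c) with the same $f$, since finite measure is $\sigma$-finite.

**Theorem C.** Let $h:[0,\infty)\to[0,\infty)$ be nondecreasing with $h(0)=\lim_{t\downarrow0}h(t)=0$ and $h(t)>0$ for $t>0$. Then every Borel $f:[0,1]\to\mathbb R$ is of bounded variation on some compact $B$ with $\mathcal H^h(B)>0$ if and only if $\liminf_{t\downarrow 0}h(t)/\sqrt t>0$.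

## 3. Selecting points at one scale, and why they cluster

To prove Theorem A we want, for each $n$, finitely many points of $A$ on which $f$ varies little, and then a limit as $n\to\infty$. The number $\frac12$ already appears in a pigeonhole argument. Suppose we have $4^r$ points, one in each dyadic interval of length $4^{-r}$, with values in $[p,p+\ell]$. Split $[p,p+\ell]$ into $2^r$ bands of width $\ell2^{-r}$. Some band receives at least $2^r$ of the points; keep $2^r$ of them. Their variation is at most $2^r\cdot\ell2^{-r}=\ell$. Giving each point mass $2^{-r}$, we have total mass $1$ and variation at most $\ell$, for every $r$.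

The argument stops at the limit. Take $f(x)=x$ with the points $j4^{-r}$. The bands $[j2^{-r},(j+1)2^{-r})$ each contain exactly $2^r$ points, and those points fill an interval of length $2^{-r}$. As $r\to\infty$ (along a subsequence) the selected sets shrink to a single point carrying all the mass. Nothing in the pigeonhole argument makes the points spread out at intermediate scales.

The natural repair is recursive: require that a dyadic interval $L'$ never contain more mass than $|L'|^{1/2}$, and build good selections in $L$ from good selections in its two halves. Now a second loss appears. When two selections are joined, the variation gains a jump from the last value on the left to the first value on the right. There is such a loss at every scale, as with the function of Section 2, where every scale contributes the same amount.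

The way out is to change what is charged for. Fix a height $y$, and charge a selection for a closed trip: start at height $y$, visit the values in order, return to $y$. Two trips based at the same $y$ can be concatenated at no extra cost. The price is that the best selection now depends on $y$, so we keep the whole function of $y$ and follow its integral.

## 4. Plans based at a height

Fix $f,A,p,\ell$ as in Theorem A and fix $n\ge1$. In Sections 4 to 7 a *dyadic interval* is $L=[j2^{-m},(j+1)2^{-m})\subset[0,1)$ with $0\le m\le n$. Those with $m=n$ are *leaves*. A leaf $D$ is *active* if $D\cap A\neq\emptyset$; then fix $x_D\in D\cap A$ and put $y_D=f(x_D)$. Let $|L|_*$ be the total length of the active leaves in $L$. It is additive over the two halves of $L$, it satisfies $|L|_*\le|L|$, and $|[0,1)|_*\ge|A|$ because the active leaves cover $A$.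

For a set $S=\{D_1<\dots<D_s\}$ of active leaves in $L$ and $y\in\mathbb R$ let
$$\operatorname{mass}(S)=2^{-n/2}\#S,\qquad c_y(S)=|y-y_{D_1}|+\sum_{i<s}|y_{D_{i+1}}-y_{D_i}|+|y_{D_s}-y|,\qquad c_y(\emptyset)=0 .$$

**Definition (plan).** For $\sigma\ge0$, the set $S$ is a $\sigma$-plan at $(L,y)$ if

* (i) $2^{-n/2}\#\{D\in S:D\subset L'\}\le|L'|^{1/2}$ for all dyadic $L'\subset L$;
* (ii) $c_y(S)\le2\sigma\operatorname{mass}(S)$.

Let $F_L(\sigma,y)$ be the maximal mass of a $\sigma$-plan at $(L,y)$; the empty plan is allowed. Put
$$m_L(\sigma)=\max_yF_L(\sigma,y),\qquad a_L(\sigma)=\int_{\mathbb R}F_L(\sigma,y)\,dy .$$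

Condition (i) with $L'=L$ gives $0\le F_L\le|L|^{1/2}$. Since $F_L$ takes finitely many values, the maximum exists. For $s>0$ the set $\{y:F_L(\sigma,y)\ge s\}$ is the union, over the finitely many nonempty $S$ satisfying (i) with mass at least $s$, of the sets $\{y:c_y(S)\le2\sigma\operatorname{mass}(S)\}$. Each of these is a compact interval, possibly empty or one point, because $y\mapsto c_y(S)$ is continuous, convex and tends to infinity. So $\{F_L(\sigma,\cdot)\ge s\}$ is a finite union of compact intervals, and $a_L(\sigma)$ is well defined and finite.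

Small cases first. For one active leaf $D$, the plan $\{D\}$ has mass $|D|^{1/2}$ and cost $2|y-y_D|$, so $F_D(\sigma,y)=|D|^{1/2}$ when $|y-y_D|\le\sigma|D|^{1/2}$ and $0$ otherwise. Its area is $a_D(\sigma)=2\sigma|D|$.

Let $n=2$ with all four leaves active. A half may carry mass at most $2^{-1/2}<1$ and a leaf has mass $\frac12$, so a plan has at most one leaf in each half. If all $y_D$ equal $y_0$, two leaves from different halves have mass $1$ and cost $2|y-y_0|$. Hence $F_{[0,1)}(\sigma,y)=1$ for $|y-y_0|\le\sigma$ and $0$ otherwise, of area $2\sigma$. If instead the values are $0,10,20,30$ and $0<\sigma\le1$, a plan with two leaves costs at least twice the difference of their values, so at least $20>2\sigma$. Only single leaves remain, $F_{[0,1)}=\frac12$ on four disjoint intervals of length $\sigma$, and the area is again $2\sigma$. One profile is tall and narrow, the other low and wide.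

Let $n=1$ with both leaves active and equal values. Both leaves together have mass $\sqrt2>1$, so they violate (i). Thus $F_{[0,1)}=2^{-1/2}$ on an interval of length $\sqrt2\sigma$, and the area is $\sigma$, while the two leaf areas add up to $2\sigma$. So joining can lose area when the cap (i) is reached. We must show that not too much is lost over all scales.

## 5. Joining plans, moving the base height, and the growth of area

**Property 1 (monotonicity).** $F_L(\sigma,y)$ is nondecreasing in $\sigma$, and $F_{L'}\le F_L$ for dyadic $L'\subset L$.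

*Proof.* The first part is clear from (ii). For the second, let $S$ be a $\sigma$-plan at $(L',y)$ and check (i) for a dyadic $L''\subset L$. If $L''\subset L'$ it is given. If $L''\supset L'$, the mass in $L''$ is $\operatorname{mass}(S)\le|L'|^{1/2}\le|L''|^{1/2}$. Otherwise $L''$ is disjoint from $L'$ and the mass is $0$. $\square$

**Property 2 (joining).** Let $L_-,L_+$ be the halves of $L$. If $F_{L_-}(\sigma,y)+F_{L_+}(\sigma,y)\le|L|^{1/2}$, then $F_L(\sigma,y)\ge F_{L_-}(\sigma,y)+F_{L_+}(\sigma,y)$.

*Proof.* Let $S_\pm$ be optimal plans at $(L_\pm,y)$ and $S=S_-\cup S_+$. Condition (i) for $L'\subsetneq L$ holds because $L'$ lies in one half; for $L'=L$ it is the hypothesis. If both $S_\pm$ are nonempty, the jump from the last value $y_D$ of $S_-$ to the first value $y_{D'}$ of $S_+$ satisfies $|y_{D'}-y_D|\le|y_D-y|+|y-y_{D'}|$. Therefore $c_y(S)\le c_y(S_-)+c_y(S_+)\le2\sigma\operatorname{mass}(S)$. If one is empty this is trivial. $\square$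

**Property 3 (moving the height).** If $\sigma'\ge\sigma$ and $|y-y'|\le(\sigma'-\sigma)F_L(\sigma,y)$, then $F_L(\sigma',y')\ge F_L(\sigma,y)$.

*Proof.* If $F_L(\sigma,y)=0$ there is nothing to prove. Otherwise let $S\ne\emptyset$ be optimal at $(L,y)$. Only the first and last terms of the cost involve the height, so
$$c_{y'}(S)\le c_y(S)+2|y-y'|\le2\sigma\operatorname{mass}(S)+2(\sigma'-\sigma)\operatorname{mass}(S)=2\sigma'\operatorname{mass}(S).\qquad\square$$

**Property 4 (growth of area).** For $\sigma'\ge\sigma$,
$$a_L(\sigma')\ge a_L(\sigma)+(\sigma'-\sigma)\,m_L(\sigma)^2. \tag{1}$$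

*Proof.* Let $0<s\le m_L(\sigma)$. Then $X_s=\{y:F_L(\sigma,y)\ge s\}$ is nonempty and compact. Put $r=s(\sigma'-\sigma)$. If $y\in X_s$ and $|y'-y|\le r$, then $|y'-y|\le(\sigma'-\sigma)F_L(\sigma,y)$, and Property 3 gives $F_L(\sigma',y')\ge s$. So $\{F_L(\sigma',\cdot)\ge s\}\supset X_s+[-r,r]$. This contains $X_s$ and, in addition, $[\min X_s-r,\min X_s)$ and $(\max X_s,\max X_s+r]$, so its measure is at least $|X_s|+2s(\sigma'-\sigma)$. Integrate over $s\in(0,m_L(\sigma))$ with the layer-cake formula $\int F\,dy=\int_0^\infty|\{F\ge s\}|\,ds$. The first term gives $a_L(\sigma)$ and the second gives $(\sigma'-\sigma)m_L(\sigma)^2$. $\square$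

## 6. A linear lower bound for the area

There are two mechanisms. While the profiles are low, Property 2 applies at every height and areas add. Once the profile of $L$ reaches height $\frac12|L|^{1/2}$ somewhere, (1) makes the area grow in $\sigma$ at rate at least $\frac14|L|$. The induction switches from the first mechanism to the second at the critical value of $\sigma$.

**Claim 3.** For all dyadic $L$ and all $\sigma\ge0$,
$$a_L(\sigma)\ge\tfrac14\sigma|L|_* . \tag{2}$$

*Proof.* We induct from the leaves upward. An active leaf has $a_D(\sigma)=2\sigma|D|\ge\frac14\sigma|D|_*$, and for an inactive leaf the right side is $0$. Now let $L$ have halves $L_\pm$ for which (2) holds, and put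
$$\sigma_L=\inf\{\sigma\ge0:m_L(\sigma)\ge\tfrac12|L|^{1/2}\}\in[0,\infty].$$

**Step 1. Below $\sigma_L$.** This step shows that no area is lost while the profile is low. Let $\sigma<\sigma_L$. Then $F_{L_\pm}(\sigma,\cdot)\le F_L(\sigma,\cdot)<\frac12|L|^{1/2}$ by Property 1, so Property 2 applies at every $y$. Integrating in $y$,
$$a_L(\sigma)\ge a_{L_-}(\sigma)+a_{L_+}(\sigma)\ge\tfrac14\sigma\big(|L_-|_*+|L_+|_*\big)=\tfrac14\sigma|L|_* .$$

**Step 2. At $\sigma_L$.** This step carries the bound to the switching point. Suppose $\sigma_L<\infty$. If $\sigma_L=0$ the bound is trivial there. Otherwise monotonicity in $\sigma$ and Step 1 give $a_L(\sigma_L)\ge\sup_{\sigma<\sigma_L}a_L(\sigma)\ge\frac14\sigma_L|L|_*$.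

**Step 3. Above $\sigma_L$.** This step uses the growth of area. Let $\sigma>\sigma''>\sigma_L$. Since $m_L$ is nondecreasing, $m_L(\sigma'')\ge\frac12|L|^{1/2}$, and (1) gives
$$a_L(\sigma)\ge a_L(\sigma'')+\tfrac14|L|(\sigma-\sigma'')\ge a_L(\sigma_L)+\tfrac14|L|(\sigma-\sigma'').$$
Letting $\sigma''\downarrow\sigma_L$ and using Step 2, $a_L(\sigma)\ge\frac14\sigma_L|L|_*+\frac14(\sigma-\sigma_L)|L|\ge\frac14\sigma|L|_*$, because $|L|\ge|L|_*$. $\square$

## 7. From plans to a compact set

We now finish the proof of Theorem A. Fix $\sigma>0$.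

**Step 1. A plan of mass bounded below, for every $n$.** This step turns area into height. Let $L=[0,1)$. If $F_L(\sigma,y)>0$, some nonempty $\sigma$-plan $S$ at $(L,y)$ exists, and since all $y_D\in[p,p+\ell]$,
$$2\operatorname{dist}(y,[p,p+\ell])\le c_y(S)\le2\sigma\operatorname{mass}(S)\le2\sigma .$$
So $F_L(\sigma,\cdot)$ vanishes outside $[p-\sigma,p+\ell+\sigma]$, and $a_L(\sigma)\le(\ell+2\sigma)m_L(\sigma)$. By (2) and $|[0,1)|_*\ge|A|$,
$$m_L(\sigma)\ge M:=\frac{\sigma|A|}{4(\ell+2\sigma)}>0 ,$$
and $M$ does not depend on $n$. So for every $n$ there is a $\sigma$-plan $S_n$, at some height, with mass in $[M,1]$. Put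
$$B_n=\{x_D:D\in S_n\}\subset A,\qquad \mu_n=2^{-n/2}\sum_{D\in S_n}\delta_{x_D}.$$
On a finite set the variation is the sum over consecutive points, so (ii) gives $V(f,B_n)\le2\sigma\operatorname{mass}(S_n)=2\sigma\mu_n(B_n)$. Let $L'$ be dyadic with $|L'|\ge2^{-n}$. A leaf is contained in $L'$ or disjoint from it, so (i) gives
$$\mu_n(L')\le|L'|^{1/2}. \tag{3}$$

**Step 2. The limit.** This step produces $B$ and $\mu$. The nonempty compact subsets of the compact set $A$ form a compact space in the Hausdorff metric, and measures on $A$ of mass at most $1$ are weak\* sequentially compact. Pass to a subsequence with $B_n\to B$ and $\mu_n\to\mu$. Then $B\subset A$ is compact and nonempty. If $x\in A\setminus B$ and $r=\frac12\operatorname{dist}(x,B)$, then for large $n$ the set $B_n$ lies within distance less than $r$ of $B$, so the ball of radius $r$ about $x$ misses $B_n$ and is $\mu$-null. Countably many such balls cover $A\setminus B$. So $\mu$ is carried by $B$, and testing against the constant $1$ gives $\mu(B)=\lim\mu_n(B_n)\in[M,1]$.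

**Step 3. Variation.** This step passes the variation bound to $B$. Let $x_1<\dots<x_r$ be in $B$. By Hausdorff convergence choose $x_i^n\in B_n$ with $x_i^n\to x_i$; for large $n$ they are in increasing order. Since $f|_A$ is continuous,
$$\sum_i|f(x_{i+1})-f(x_i)|=\lim_n\sum_i|f(x^n_{i+1})-f(x^n_i)|\le\lim_n2\sigma\mu_n(B_n)=2\sigma\mu(B).$$
So $V(f,B)\le2\sigma\mu(B)\le2\sigma$.

**Step 4. Mass of intervals.** This step uses (3), which is what the pigeonhole selection lacked. Let $J$ be an open interval with $2^{-m-1}<|J|\le2^{-m}$, $m\ge0$. It meets at most two of the intervals $[j2^{-m},(j+1)2^{-m})$, $j\in\mathbb Z$. Hence for $n\ge m$ we get $\mu_n(J)\le2\cdot2^{-m/2}\le2\sqrt{2|J|}$. As $J\cap A$ is relatively open in $A$, weak\* convergence gives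
$$\mu(J)\le\liminf_n\mu_n(J)\le2\sqrt2\,|J|^{1/2}.$$
By Lemma 1, $\mathcal H^{1/2}(B)\ge\mu(B)/(2\sqrt2)\ge M/(2\sqrt2)>0$. This proves Theorem A. $\blacksquare$

## 8. A self-similar function of the base-4 digits

For Theorem B we need one function that has bounded variation only on sets of finite $\mathcal H^{1/2}$ measure. Let
$$\alpha(0)=0,\quad\alpha(1)=-1,\quad\alpha(2)=1,\quad\alpha(3)=0 .$$
For $x\in[0,1)$ let $d_1(x),d_2(x),\dots$ be its base-4 digits (the expansion not ending in all $3$'s), and set
$$f(x)=\sum_{k\ge1}2^{-k}\alpha(d_k(x)),\qquad f(1)=0 .$$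
The partial sums are step functions and converge uniformly, so $f$ is Borel, and $|f|\le\sum2^{-k}=1$.

For a word $w=(w_1,\dots,w_k)$ in $\{0,1,2,3\}$ let $a_w=\sum_iw_i4^{-i}$, $I_w=[a_w,a_w+4^{-k})$ and $y_w=\sum_{i\le k}2^{-i}\alpha(w_i)$. On $I_w$ the values of $f$ lie in $[y_w-2^{-k},y_w+2^{-k}]$. Of the four children of $I_w$, the first and the last are centered at the same height $y_w$, the second at $y_w-2^{-k-1}$, the third at $y_w+2^{-k-1}$. For $k=0$ the heights of the children are $0,-\frac12,\frac12,0$.

Sets built from two digits test the claim. For digits $p<q$ let $E_{pq}$ be the set of $x\in[0,1)$ with all $d_k(x)\in\{p,q\}$. Let $x<x'$ be in $E_{pq}$, with first different digit at place $k+1$. That place contributes $2^{-k-1}(\alpha(q)-\alpha(p))$ to $f(x')-f(x)$, and the later places contribute at most $\sum_{i\ge k+2}2^{-i}|\alpha(q)-\alpha(p)|=2^{-k-1}|\alpha(q)-\alpha(p)|$ in absolute value. So $f$ is monotone on every $E_{pq}$, with $V(f,E_{pq})\le2$. The set $E_{pq}$ meets at most $2^k$ intervals of level $k$, as Theorem B permits. For $\{p,q\}=\{0,3\}$ we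 have $f=0$ on $E_{03}$, which is $C$ without a countable set. So $V=0$ and $\mathcal H^{1/2}(E_{03})\ge\frac12$, consistent with the bound $2(1+V)=2$.

## 9. Tents, and two choices that fail

We want to show that points taken from many intervals $I_w$ force variation. The plan is a potential $u(t,y)$ with values in $[0,1]$ that increases by a fixed nonnegative function $g_w(y)$ when $t$ runs across $I_w$. Such a potential should meet three demands: consistency $g_w=\sum_dg_{wd}$; a size of about $2^{-|w|}$ for $g_w$ near the values of $f$ on $I_w$; and $|u(t,y)-u(t,y')|\le|y-y'|$. If all hold, then collecting $\sum g_{w_i}(\eta_i)$ beyond $1$ is possible only by moving $\eta$, and each move is paid for by variation.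

*Boxes.* The simplest candidate uses a simpler function: let $\varepsilon(0)=\varepsilon(2)=0$, $\varepsilon(1)=\varepsilon(3)=1$, take $\sum_k2^{-k}\varepsilon(d_k)$, put $y^0_w=\sum_{i\le k}2^{-i}\varepsilon(w_i)$, and let the box of $w$ be $2^{-k}$ times the indicator function of $[y^0_w,y^0_w+2^{-k})$. Consistency holds: each half of the box is covered by two child boxes of half the height. But take the words $0,1,2,3$ with heights $\frac12-\epsilon,\frac12,\frac12-\epsilon,\frac12$, where $0<\epsilon<\frac13$. Each box has value $\frac12$ there, the sum is $2$, and $1+3\epsilon<2$. So the inequality we want fails for boxes. The potential at time $\frac14$ is $\frac12$ on $[0,\frac12)$ and $0$ elsewhere, and it jumps.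

*Tents.* So we use continuous profiles. Let $\Lambda(s)=\max(0,1-|s|)$ and
$$g_w(y)=2^{-k}\Lambda\big(2^k(y-y_w)\big),\qquad k=|w| .$$

**Lemma 4 (consistency).** $g_w=\sum_{d=0}^3g_{wd}$.

*Proof.* First,
$$\Lambda(s)=\Lambda(2s)+\tfrac12\Lambda(2s+1)+\tfrac12\Lambda(2s-1). \tag{4}$$
Both sides are piecewise linear with nodes in $\frac12\mathbb Z$ and vanish for $|s|\ge1$. At $s=0$ both are $1$; at $s=\pm\frac12$ both are $\frac12$. So they agree. Now put $s=2^k(y-y_w)$. Since $y_{wd}=y_w+2^{-k-1}\alpha(d)$, we have $g_{wd}(y)=2^{-k-1}\Lambda(2s-\alpha(d))$, and the sum over $d$ is $2^{-k-1}\big(2\Lambda(2s)+\Lambda(2s+1)+\Lambda(2s-1)\big)=2^{-k}\Lambda(s)$ by (4). $\square$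

For 4-adic $t=j4^{-k}\in[0,1]$ define
$$u(t,y)=\sum_{|w|=k,\ I_w\subset[0,t)}g_w(y).$$
Passing from $k$ to $k+1$ replaces each $w$ by its four children, so by Lemma 4 the value does not depend on the choice of $k$. Since $g_w\ge0$, $u$ is nondecreasing in $t$. Also $u(0,y)=0$ and $u(1,y)=\Lambda(y)$, the tent of the empty word, so $0\le u\le\Lambda\le1$. Finally,
$$u(b,\cdot)-u(a,\cdot)=g_w\quad\text{when } I_w=[a,b). \tag{5}$$

*The order of the digits matters.* Lemma 4 would hold for any order of the values $0,0,-1,1$ of $\alpha$, but the Lipschitz bound would not. Suppose $\alpha$ took the values $0,0,-1,1$ at the digits $0,1,2,3$. For $t=\sum_{i\le k}4^{-i}$ the interval $[0,t)$ is the disjoint union of the intervals of the words $0,\,10,\,110,\,\dots,\,1^{k-1}0$. All of these have $y_w=0$, and the tent of level $i$ has slope $1$ on $(-2^{-i},0)$. So $u(t,\cdot)$ would have slope $k$ on $(-2^{-k},0)$. In our $f$ the two outer children stand between the two central ones.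

## 10. The potential is 1-Lipschitz

**Claim 5.** For every 4-adic $t\in[0,1]$, $u(t,\cdot)$ is 1-Lipschitz.

*Proof.* We prove by induction on $k$: for $t\in4^{-k}\mathbb Z\cap[0,1]$, $u(t,\cdot)$ is continuous and piecewise linear, with nodes in $2^{-k}\mathbb Z$ and slopes in $\{-1,0,1\}$. For $k=0$ we have $u(0,\cdot)=0$ and $u(1,\cdot)=\Lambda$.

Assume this for $k$ and let $t\in4^{-k-1}\mathbb Z\cap[0,1]$. If $t\in4^{-k}\mathbb Z$, the statement for $k$ suffices. Otherwise $t=a+m4^{-k-1}$ with $I_w=[a,b)$, $|w|=k$, $m\in\{1,2,3\}$, and $u(t,\cdot)=u(a,\cdot)+S_m$ with $S_m=\sum_{d<m}g_{wd}$. Cut $[y_w-2^{-k},y_w+2^{-k}]$ into four quarters of length $2^{-k-1}$; as $y_w\in2^{-k}\mathbb Z$, the cut points are in $2^{-k-1}\mathbb Z$. On the four quarters the child tents have slopes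
$$g_{w0}:(0,1,-1,0),\quad g_{w1}:(1,-1,0,0),\quad g_{w2}:(0,0,1,-1),\quad g_{w3}:(0,1,-1,0).$$
Adding in order,
$$S_1:(0,1,-1,0),\quad S_2:(1,0,-1,0),\quad S_3:(1,0,0,-1),\quad S_4=g_w:(1,1,-1,-1).$$
On every quarter the slope of $S_m$ is either $0$ or the slope of $g_w$, and outside the quarters $S_m$ vanishes. So on each interval between consecutive points of $2^{-k-1}\mathbb Z$, the slope of $u(t,\cdot)$ is that of $u(a,\cdot)$ or that of $u(a,\cdot)+g_w=u(b,\cdot)$. Since $a,b\in4^{-k}\mathbb Z\cap[0,1]$, both are in $\{-1,0,1\}$ by induction. $\square$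

## 11. Telescoping and counting

**Lemma 6 (telescoping).** Let $I_{w_1}<\dots<I_{w_m}$ be disjoint (levels may differ) and $\eta_1,\dots,\eta_m\in\mathbb R$. Then
$$\sum_{i=1}^mg_{w_i}(\eta_i)\le1+\sum_{i<m}|\eta_{i+1}-\eta_i|. \tag{6}$$

*Proof.* Write $I_{w_i}=[a_i,b_i)$, so $b_i\le a_{i+1}$. By (5) the left side is $\sum_i\big(u(b_i,\eta_i)-u(a_i,\eta_i)\big)$, that is,
$$u(b_m,\eta_m)-u(a_1,\eta_1)+\sum_{i<m}\big(u(b_i,\eta_i)-u(a_{i+1},\eta_{i+1})\big).$$
The first two terms contribute at most $1$ because $0\le u\le1$. Monotonicity in $t$ and Claim 5 give $u(a_{i+1},\eta_{i+1})\ge u(b_i,\eta_{i+1})\ge u(b_i,\eta_i)-|\eta_{i+1}-\eta_i|$, so each term of the sum is at most $|\eta_{i+1}-\eta_i|$. $\square$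

Let $B\subset[0,1]$ with $V=V(f,B)<\infty$. For $x\in[0,1)$ let $I_k(x)=I_w$ be the level-$k$ interval containing $x$, and let
$$v_k(x)=2^k(f(x)-y_w)=\sum_{i\ge1}2^{-i}\alpha(d_{k+i}(x))\in[-1,1].$$
This is the relative position of $f(x)$ under the tent: $g_w(f(x))=2^{-k}\Lambda(v_k(x))$. We would like to use (6) with $\eta=f(x)$, but the tent vanishes where $|v_k|=1$. A shift repairs this.

**The counting bound of Theorem B.** Fix $k$, and for each $w$ of length $k$ with $B\cap I_w\ne\emptyset$ pick $x_w\in B\cap I_w$. Consider first the words with $v_k(x_w)\ge0$ and set $\eta_w=f(x_w)-2^{-k-1}$. Then $2^k(\eta_w-y_w)=v_k(x_w)-\frac12\in[-\frac12,\frac12]$, so $g_w(\eta_w)\ge2^{-k-1}$. All values are shifted by the same constant, so the variation of the $\eta_w$ in the order of the intervals equals that of the $f(x_w)$, which is at most $V$. If there are $N$ such words, (6) gives $N2^{-k-1}\le1+V$, that is, $N\le2^{k+1}(1+V)$. For the words with $v_k(x_w)<0$ use $\eta_w=f(x_w)+2^{-k-1}$; then $2^k(\eta_w-y_w)=v_k(x_w)+\frac12\in[-\frac12,\frac12)$, and the same count holds. In total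 $B\cap[0,1)$ meets at most $4(1+V)2^k$ intervals of level $k$.

These intervals have diameter $4^{-k}$, and the point $1$ costs nothing, so already $\mathcal H^{1/2}(B)\le4(1+V)$. As an illustration, the set of $x\in[0,1)$ with all digits in $\{0,1,2\}$ meets $3^k$ intervals of level $k$, more than $4(1+V)2^k$ for any fixed $V$ once $k$ is large. So $f$ has infinite variation on it.

## 12. The constant $2(1+V)$

The factor lost above came from treating the two signs of $v_k$ separately. For almost every point it can be avoided by choosing a level at which $f(x)$ is under the middle of the tent.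

**Step 1. Good levels.** This step shows that $|v_k(x)|\le\frac12$ for infinitely many $k$, apart from countably many $x$. From the series, $v_k=\frac12\big(\alpha(d_{k+1})+v_{k+1}\big)$. If $\alpha(d_{k+1})=0$, then $|v_k|\le\frac12$. If $\alpha(d_{k+1})\alpha(d_{k+2})=-1$, then $v_{k+1}=\frac12\big(\alpha(d_{k+2})+v_{k+2}\big)$ with $|v_{k+2}|\le1$, so $v_{k+1}$ is $0$ or has the sign of $\alpha(d_{k+2})$, which is opposite to that of $\alpha(d_{k+1})$. As $|v_{k+1}|\le1$, the sum $\alpha(d_{k+1})+v_{k+1}$ lies in $[-1,1]$, and again $|v_k|\le\frac12$. If neither case occurs for any large $k$, then from some place on all $\alpha(d_k)$ are nonzero and consecutive ones are equal, so the digits of $x$ are eventually all $1$ or eventually all $2$. The set $Z$ of such $x$ is countable.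

**Step 2. The cover.** This step applies (6) with intervals of different levels. Let $\delta>0$. For each $x\in B\setminus(Z\cup\{1\})$ choose $k$ with $4^{-k}<\delta$ and $|v_k(x)|\le\frac12$. Two of the chosen intervals $I_k(x)$ are nested or disjoint, and each lies in only finitely many 4-adic intervals. So the maximal chosen intervals are disjoint, countably many, and cover $B\setminus(Z\cup\{1\})$. Each maximal interval $I_w$ was chosen for some point $x\in B\cap I_w$, for which $g_w(f(x))=2^{-|w|}\Lambda(v_{|w|}(x))\ge\frac12|I_w|^{1/2}$. For a finite subfamily $I_{w_1}<\dots<I_{w_m}$ with associated points $x_1<\dots<x_m$ in $B$, (6) with $\eta_i=f(x_i)$ gives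
$$\sum_{i}\tfrac12|I_{w_i}|^{1/2}\le1+\sum_{i<m}|f(x_{i+1})-f(x_i)|\le1+V .$$
So the whole family satisfies $\sum|I_w|^{1/2}\le2(1+V)$. Cover the countable set $B\cap(Z\cup\{1\})$ by single points. Then $\mathcal H^{1/2}_\delta(B)\le2(1+V)$ for every $\delta>0$, and $\mathcal H^{1/2}(B)\le2(1+V)$. This proves Theorem B. $\blacksquare$

## 13. All gauges: comparison with $\sqrt t$

We prove Theorem C. The counting bound of Section 11 gives more than finiteness of $\mathcal H^{1/2}(B)$: it covers $B$ by intervals of one common length, at every level $k$. This is what is needed for a gauge that is small compared with $\sqrt t$ only along a sequence.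

**Step 1. The case $\liminf_{t\downarrow0}h(t)/\sqrt t>0$.** This step reduces to Theorem A. There are $c>0$ and $t_0>0$ with $h(t)\ge c\sqrt t$ for $0\le t<t_0$. Hence $\mathcal H^h_\delta\ge c\,\mathcal H^{1/2}_\delta$ for $\delta<t_0$, and $\mathcal H^h\ge c\,\mathcal H^{1/2}$. Given a Borel $f$, Lusin's theorem and Theorem A provide a compact $B$ with $V(f,B)<\infty$ and $\mathcal H^h(B)\ge c\,\mathcal H^{1/2}(B)>0$.

**Step 2. The case $\liminf_{t\downarrow0}h(t)/\sqrt t=0$.** This step shows that the function $f$ of Theorem B has bounded variation only on sets with $\mathcal H^h(B)=0$. Let $V=V(f,B)<\infty$. Choose $t_j\downarrow0$ with $t_j<1$ and $h(t_j)\le\eta_j\sqrt{t_j}$, $\eta_j\to0$. For each $j$ choose $k$ with $4^{-k}\le t_j<4^{-k+1}$. By Theorem B, $B$ is covered by at most $4(1+V)2^k$ intervals of diameter $4^{-k}\le t_j$ and, possibly, the point $1$. Since $h$ is nondecreasing and $\sqrt{t_j}<2\cdot2^{-k}$,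
$$\mathcal H^h_{t_j}(B)\le\big(4(1+V)2^k+1\big)h(t_j)\le\big(4(1+V)2^k+1\big)\,\eta_j\,2\cdot2^{-k}\le\big(8(1+V)+2\big)\eta_j\longrightarrow0 .$$
As $\mathcal H^h_{t_j}(B)$ increases to $\mathcal H^h(B)$ when $t_j\downarrow0$, we get $\mathcal H^h(B)=0$. In particular $f$ is not of bounded variation on any compact $B$ with $\mathcal H^h(B)>0$. $\blacksquare$
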